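\title{Compact spaces of uncountable weight with countable dense homogeneous powers}

\begin{abstract}
For a set $S\subseteq 2^\omega$ that is invariant under finite changes of coordinates, we split every point of $S$ in two, according to a fixed translation invariant coloring of pairs, and obtain a compact, zero-dimensional, first countable space $X_S$, whose weight is $|S|$ when $S$ is uncountable. We prove that for every $1\le\kappa\le\omega$ the power $X_S^\kappa$ is countable dense homogeneous if and only if $S$ is a $\lambda'$-set. Consequently there is, in ZFC, a compact space $X$ of weight $\omega_1$ such that all powers $X^\kappa$, $1\le\kappa\le\omega$, are countable dense homogeneous. In particular the Continuum Hypothesis does not imply that a compact space with countable dense homogeneous square has countable weight.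
\end{abstract}

\section{The question and the results}

All spaces are Hausdorff. A space $X$ is \emph{countable dense homogeneous} (CDH) if it is separable and for any two countable dense sets $D,E\subseteq X$ there is a homeomorphism $h\colon X\to X$ with $h(E)=D$. Thus all countable dense subsets of a CDH space sit in it in the same way. The real line is CDH: two countable dense subsets of $\mathbb R$ are order isomorphic by a back-and-forth argument, and the isomorphism extends to $\mathbb R$. The interval $[0,1]$ is not CDH (let $D$ contain $0$ and let $E$ avoid both endpoints), and neither is $\mathbb Q$ (take $D=\mathbb Q$ and $E=\mathbb Q\setminus\{0\}$).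

The \emph{weight} $w(X)$ is the least infinite cardinal $\kappa$ such that $X$ has a base of cardinality at most $\kappa$; a compact space has countable weight if and only if it is metrizable. It is known that under the Continuum Hypothesis (CH) there is a compact CDH space of uncountable weight, and that this space is both hereditarily separable and hereditarily Lindel\"of. The following question comes from Arhangel'skii and van Mill \cite{AvM}.

\begin{quote}
\emph{Let $X$ be a compact space such that $X\times X$ is CDH. Does it follow under CH that $X$ has countable weight?}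
\end{quote}

There are two reasons to expect a positive answer. The first is that a homeomorphism taking $E$ onto $D$ is naturally built as a limit of countably many small moves, and in a space of uncountable weight these countably many moves have to respect uncountably many open sets. The second is that the square of a compact space $X$ of uncountable weight cannot resemble the example above, because it is never hereditarily Lindel\"of. Indeed, the complement of the diagonal of $X\times X$ is covered by the open sets $\{(x,y):f(x)\ne f(y)\}$, where $f\colon X\to[0,1]$ is continuous; a countable subcover gives countably many functions that separate points, hence an embedding of $X$ in $[0,1]^\omega$.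

Nevertheless the answer is negative, and CH is not needed for the counterexample. To state the results, let $Y=2^\omega$ be the Cantor group, with coordinatewise addition modulo $2$, and let $H\subseteq Y$ be the countable dense subgroup of finitely supported sequences. A set $S\subseteq Y$ is \emph{$H$-invariant} if $S+H=S$.

\begin{definition}\label{def:lambda}
A set $S\subseteq Y$ is a \emph{$\lambda'$-set} if for every countable $L\subseteq Y$ there is a $G_\delta$ set $G\subseteq Y$ with $L\subseteq G$ and $G\cap S\subseteq L$.
\end{definition}

It is equivalent to require only that $L\subseteq G$ and that $G\cap S$ be countable, because removing the countable set $(G\cap S)\setminus L$ from $G$ leaves a $G_\delta$ set. We call this the \emph{countable form} of the definition; with $G=Y$ it shows that countable sets are $\lambda'$-sets. The definition says that $S$ is thin near every countable set. For instance, a $\lambda'$-set is meager, that is, a countable union of nowhere dense sets: for $L=H$ the set $G$ is a dense $G_\delta$, and $S\subseteq (Y\setminus G)\cup H$. Recall also that $\mathfrak b$ is the least cardinality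 of a family $\mathcal F$ of functions $\omega\to\omega$ for which there is no $g\colon\omega\to\omega$ such that every $f\in\mathcal F$ satisfies $f(k)\le g(k)$ for all but finitely many $k$.

\begin{theorem}\label{thm:exist}
\begin{enumerate}
\item[(a)] Under CH there is a compact space $X$ of weight $\omega_1$ such that $X\times X$ is CDH.
\item[(b)] In ZFC there is a compact space $X$ of weight $\omega_1$ such that all powers $X^\kappa$, $1\le\kappa\le\omega$, are CDH.
\item[(c)] The statement in (b) holds with weight $\mu$ in place of $\omega_1$ for every uncountable $\mu<\mathfrak b$, and for every uncountable $\mu$ that is the cardinality of a $\lambda'$-set.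
\end{enumerate}
\end{theorem}

Part (a) answers the question. It follows from (b), but we prove it separately: the proof of (b) quotes a theorem of Hausdorff \cite{Haus}, whereas (a) needs only a short transfinite recursion. Under CH, $\omega_1=\mathfrak c$ is the only uncountable weight that can occur in (a). Indeed, $X$ has a countable dense set $Q$, the regular open sets form a base of the compact space $X$, and a regular open set $U$ is determined by its trace on $Q$, being the interior of the closure of $U\cap Q$; so $w(X)\le\mathfrak c$.

All examples are of the form $X_S$, the space of Definition~\ref{def:XS}, which is obtained from $Y$ by splitting each point of $S$ in two. Within this family the CDH powers are characterized exactly.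

\begin{theorem}\label{thm:main}
Let $S\subseteq Y$ be $H$-invariant. Then $X_S$ is compact, zero-dimensional and first countable, and $w(X_S)=|S|$ if $S$ is uncountable. For every $1\le\kappa\le\omega$, the power $X_S^\kappa$ is CDH if and only if $S$ is a $\lambda'$-set.
\end{theorem}

For $S=\emptyset$ the theorem says that the Cantor set is CDH. For $S=Y$, which is not meager, it says that none of these powers is CDH when all points are split.

Section~\ref{sec:space} constructs $X_S$. Section~\ref{sec:moves} describes the small moves and shows on an example how an infinite composition of them can fail to converge; the example dictates the back-and-forth construction of Section~\ref{sec:if}, which proves the ``if'' part of Theorem~\ref{thm:main}. Section~\ref{sec:lambda} produces uncountable $\lambda'$-sets and proves Theorem~\ref{thm:exist}, and Section~\ref{sec:onlyif} proves the ``only if'' part.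

\section{Splitting points of the Cantor set}\label{sec:space}

For $y\in Y$ and $n\in\omega$, the \emph{ball of level $n$} around $y$ is $C_n(y)=\{y'\in Y:y'|n=y|n\}$, where $y|n$ is the restriction of $y$ to $\{0,\dots,n-1\}$. The balls are clopen and form a countable base of $Y$, and $C_0(y)=Y$. For $m\ge 1$ we call $C_{m-1}(y)$ the \emph{parent} of $C_m(y)$. Let $\epsilon_k\in H$ be the sequence whose only nonzero coordinate is $k$. Addition in $\{0,1\}$ is modulo $2$. For $x\ne y$ in $Y$ put
\[
\Delta(x,y)=\min\{k:x(k)\ne y(k)\},\qquad \chi(x,y)=x(\Delta+1)+y(\Delta+1),\quad\text{where }\Delta=\Delta(x,y).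
\]
So the color $\chi(x,y)$ records whether $x$ and $y$ agree ($0$) or disagree ($1$) at the coordinate that follows their first disagreement. Both functions are symmetric and translation invariant: $\Delta(x+c,y+c)=\Delta(x,y)$ and $\chi(x+c,y+c)=\chi(x,y)$. Note that $x\notin C_n(y)$ if and only if $n\ge\Delta(x,y)+1$.

\begin{lemma}\label{lem:chi}
Let $x\ne y$ and $n\ge\Delta(x,y)+2$. If $x'\in C_n(x)$ and $y'\in C_n(y)$, then $x'\ne y'$ and $\chi(x',y')=\chi(x,y)$.
\end{lemma}

\begin{proof}
The coordinates $0,\dots,\Delta(x,y)+1$ of $x'$ and $y'$ are those of $x$ and $y$, so $\Delta(x',y')=\Delta(x,y)$, and the colors are read off the same coordinate.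
\end{proof}

For $s\in Y$ and $i\in\{0,1\}$ let $A^i_s=\{y\ne s:\chi(s,y)=i\}$; these are the two \emph{sides} of $s$, and they partition $Y\setminus\{s\}$. If $m\ge1$ and $s\notin C_{m-1}(y)$, then $m\ge\Delta(s,y)+2$, so Lemma~\ref{lem:chi} gives
\begin{equation}\label{eq:parent}
s\notin C_{m-1}(y)\ \Longrightarrow\ C_m(y)\subseteq A^0_s\ \text{ or }\ C_m(y)\subseteq A^1_s .
\end{equation}
In words, a ball lies on one side of every point outside its parent. The sides have a simple shape (Figure~\ref{fig:sides}). The \emph{sphere} $\Sigma_k(s)=\{y:\Delta(s,y)=k\}=C_{k+1}(s+\epsilon_k)$ is a ball of level $k+1$, and it is cut into the two balls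
\[
\Sigma^i_k(s)=\Sigma_k(s)\cap A^i_s=C_{k+2}(s+\epsilon_k+i\epsilon_{k+1})\qquad(i=0,1)
\]
of level $k+2$. Thus $A^i_s=\bigsqcup_k\Sigma^i_k(s)$ is open and accumulates at $s$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1]
\draw[thick] (0,0)--(7,0);
\draw[thick,dotted] (7,0)--(7.9,0) node[right]{$s$};
\foreach \k in {0,1,2,3}{
\fill (2*\k,0) circle (1.6pt) node[above]{$s|\k$};
\draw (2*\k,0)--(2*\k+0.6,-0.8)--(2*\k+0.15,-1.5);
\draw (2*\k+0.6,-0.8)--(2*\k+1.05,-1.5);
\draw (2*\k+0.15,-1.5)-- +(-0.35,-0.8)-- +(0.35,-0.8)--cycle;
\draw[fill=gray!45] (2*\k+1.05,-1.5)-- +(-0.35,-0.8)-- +(0.35,-0.8)--cycle;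
\node[below] at (2*\k+0.15,-2.3){$\Sigma^0_{\k}$};
\node[below] at (2*\k+1.05,-2.3){$\Sigma^1_{\k}$};
}
\end{tikzpicture}
\caption{The binary tree along a branch $s\in 2^\omega$. The branches that leave $s$ at coordinate $k$ are divided by the next coordinate into those that agree with $s(k+1)$ (white, $\Sigma^0_k$) and those that do not (gray, $\Sigma^1_k$). When $s$ is split, the white balls converge to $(s,0)$ and the gray balls converge to $(s,1)$.}\label{fig:sides}
\end{figure}

\begin{definition}\label{def:XS}
Let $S\subseteq Y$ be $H$-invariant. Put $X_S=(Y\setminus S)\cup(S\times\{0,1\})$ and define $p\colon X_S\to Y$ by $p(y)=y$ for $y\notin S$ and $p((s,i))=s$. For $s\in S$ and $i\in\{0,1\}$ let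
\[
X^i_s=p^{-1}(A^i_s)\cup\{(s,i)\}.
\]
The topology of $X_S$ is generated by the subbase $\mathcal S$ that consists of all sets $p^{-1}(C)$ with $C$ a ball and all sets $X^i_s$.
\end{definition}

From now on $S$ is $H$-invariant and $X=X_S$. We say that $x\in X$ lies \emph{over} $p(x)$. All members of $\mathcal S$ are clopen: $X^0_s$ and $X^1_s$ are complementary, and the complement of a ball is a finite union of balls. We shall often use that
\begin{equation}\label{eq:both}
\begin{array}{l}
\text{$X^i_s$ contains exactly one of the two points over $s$, and for $t\in S\setminus\{s\}$}\\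
\text{both points over $t$ lie in $X_s^{\chi(s,t)}$ and neither lies in $X_s^{\chi(s,t)+1}$.}
\end{array}
\end{equation}
For $N\ge1$ and $m\ge 2$ define, for $y\in Y\setminus S$ and $(s,i)\in S\times\{0,1\}$,
\[
\begin{array}{ll}
V_N(y)=p^{-1}(C_N(y)), & B_m(y)=\Sigma_{m-1}(y),\\[2pt]
V_N((s,i))=p^{-1}(C_{N-1}(s))\cap X^i_s,\qquad & B_m((s,i))=\Sigma^i_{m-2}(s).
\end{array}
\]
The shift of indices is chosen so that $B_m(x)$ is a ball of level $m$ for every $x\in X$. Powers $X^\kappa$ carry the product topology. A \emph{ball box} in $X^\kappa$ is a product $\prod_{i<\kappa}p^{-1}(C^{(i)})$ of preimages of balls with $C^{(i)}=Y$ for all but finitely many $i$. A \emph{$\pi$-base} is a family of nonempty open sets such that every nonempty open set contains one of them; a set is dense if and only if it meets every member of a $\pi$-base.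

\begin{proposition}\label{prop:basic}
\begin{enumerate}
\item[(i)] $X$ is compact, Hausdorff and zero-dimensional, and $p$ is a continuous closed map.
\item[(ii)] For every $x\in X$ the sets $V_N(x)$, $N\ge1$, form a decreasing clopen local base at $x$, and
\begin{equation}\label{eq:punct}
V_N(x)\setminus\{x\}=\bigsqcup_{m\ge N+1}p^{-1}(B_m(x)).
\end{equation}
\item[(iii)] For $1\le\kappa\le\omega$ the ball boxes form a countable $\pi$-base of $X^\kappa$, so $X^\kappa$ is separable; and $X^\kappa$ has no isolated points.
\item[(iv)] If $S$ is uncountable, then $w(X)=|S|$.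
\end{enumerate}
\end{proposition}

\begin{proof}
(i) For $x\in X$ and $s\in S$ let $i_s(x)$ be the $i$ with $x\in X^i_s$, and let $\Phi(x)=(p(x),(i_s(x))_{s\in S})\in Y\times 2^S$. The map $\Phi$ is injective, since $i_s$ separates the two points over $s$, and $\mathcal S$ consists of the preimages of the standard subbasic sets of $Y\times2^S$; so $\Phi$ is an embedding. We show that $\Phi(X)$ is closed. Let $(y,(j_s)_{s\in S})$ lie in its closure, let $s\in S\setminus\{y\}$ and $N=\Delta(s,y)+2$. There is $x\in X$ with $p(x)\in C_N(y)$ and $i_s(x)=j_s$. By Lemma~\ref{lem:chi}, $p(x)\in A_s^{\chi(s,y)}$, so $j_s=\chi(s,y)$. Hence the point is $\Phi(y)$ if $y\notin S$ and $\Phi((y,j_y))$ if $y\in S$. So $X$ is homeomorphic to a closed subspace of the compact zero-dimensional space $Y\times 2^S$. A continuous map from a compact space to a Hausdorff space is closed.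

(ii) Let $y=p(x)$ and $x\in W\in\mathcal S$. If $W=p^{-1}(C_n(y))$, then $W\supseteq V_{n+1}(x)$. If $W=X^i_s$ with $s\ne y$, then $C_n(y)\subseteq A^i_s$ for $n=\Delta(s,y)+2$, so again $W\supseteq V_{n+1}(x)$. If $W=X^i_y$, then $x=(y,i)$ and $W=V_1(x)$. Since the $V_N(x)$ decrease, every finite intersection of such sets $W$ contains some $V_N(x)$. Equation \eqref{eq:punct} is the preimage of $C_N(y)\setminus\{y\}=\bigsqcup_{k\ge N}\Sigma_k(y)$ if $y\notin S$, and of $C_{N-1}(s)\cap A^i_s=\bigsqcup_{k\ge N-1}\Sigma^i_k(s)$ if $x=(s,i)$.

(iii) By (ii), every nonempty open subset of $X$ contains the preimage of a ball, which is an infinite set. Apply this in each of the finitely many restricted coordinates of a basic open subset of $X^\kappa$.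

(iv) The finite intersections of members of $\mathcal S$ form a base of cardinality at most $|S|+\omega$. Conversely, a clopen set is compact, hence a finite union of members of any given base, so $X$ has at most $w(X)$ clopen subsets; and the clopen sets $X^0_s$, $s\in S$, are pairwise distinct by \eqref{eq:both}.
\end{proof}

The $H$-invariance of $S$ has not been used so far. It supplies the symmetries of $X$: for $c\in H$ the map $\tau_c$ given by $y\mapsto y+c$ and $(s,i)\mapsto(s+c,i)$ is a well defined bijection of $X$ with $\tau_c(p^{-1}(C))=p^{-1}(C+c)$ and $\tau_c(X^i_s)=X^i_{s+c}$. It permutes $\mathcal S$, so it is a homeomorphism. Two balls $C_m(y)$ and $C_m(y')$ of the same level are translates of each other by the element of $H$ that agrees with $y+y'$ below $m$ and vanishes from $m$ on.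

\begin{remark}\label{rem:order}
Equation \eqref{eq:punct} is the reason for the choice of $\chi$: near every point of $X$, split or not, one sees exactly one ball of each large level. If we split $s$ by the lexicographic order instead, into $\{y:y<s\}$ and $\{y:y>s\}$, then the whole sphere $\Sigma_k(s)$ lies on the first side when $s(k)=1$ and on the second when $s(k)=0$. The levels seen from a side of $s$ then depend on $s$, and translations, which preserve levels, cannot match the neighborhoods of different points.
\end{remark}

\begin{remark}\label{rem:discrete}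
By \eqref{eq:both}, the open set $X^0_s\times X^1_s$ contains the point $((t,0),(t,1))$ only for $t=s$. So for uncountable $S$ these points form an uncountable discrete subspace, and $X\times X$ is neither hereditarily separable nor hereditarily Lindel\"of.
\end{remark}

\section{Small moves and their limits}\label{sec:moves}

The first lemma moves a given point to another given point inside a given clopen set. Its last clause says that all other points stay over the same coset of $H$.

\begin{lemma}\label{lem:swap}
Let $P\subseteq X$ be clopen and $x,x'\in P$. There is a homeomorphism $a\colon X\to X$ such that $a=a^{-1}$, $a$ is the identity off $P$, $a(x)=x'$, and $p(a(z))\in p(z)+H$ for all $z\notin\{x,x'\}$.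
\end{lemma}

\begin{proof}
If $x=x'$, let $a=\mathrm{id}$. Otherwise choose $N$ such that $V_N(x)$ and $V_N(x')$ are disjoint subsets of $P$. For $m\ge N+1$ choose $c_m\in H$ with $B_m(x)+c_m=B_m(x')$. Define $b\colon V_N(x)\to V_N(x')$ by $b(x)=x'$ and $b=\tau_{c_m}$ on $p^{-1}(B_m(x))$. By \eqref{eq:punct}, $b$ is a bijection that maps each open piece $p^{-1}(B_m(x))$ homeomorphically onto the open piece $p^{-1}(B_m(x'))$, and $b(V_M(x))=V_M(x')$ for all $M\ge N$, so that $b$ is continuous at $x$ and $b^{-1}$ is continuous at $x'$. Let $a=b$ on $V_N(x)$, $a=b^{-1}$ on $V_N(x')$, and $a=\mathrm{id}$ on the clopen remainder.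
\end{proof}

Fix $1\le\kappa\le\omega$ and let $Z=X^\kappa$, with projections $\pi_i$; we write $z_i=\pi_i(z)$. Let $\mathcal S_\kappa=\{\pi_i^{-1}(W):i<\kappa,\ W\in\mathcal S\}$, a subbase of $Z$ consisting of clopen sets. A clopen subset of $Z$ is compact, hence a finite union of finite intersections of members of $\mathcal S_\kappa$. So $\mathcal S_\kappa$ generates the Boolean algebra $\mathrm{Clop}(Z)$ of clopen subsets of $Z$. In the absence of a metric, the next lemma replaces uniform convergence of $h_n$ and $h_n^{-1}$.

\begin{lemma}\label{lem:limit}
Let $h_n$, $n\in\omega$, be homeomorphisms of $Z$ such that for every $W\in\mathcal S_\kappa$ the sequences of sets $(h_n(W))_n$ and $(h_n^{-1}(W))_n$ are eventually constant. Then $(h_n)$ converges pointwise to a homeomorphism $h$ of $Z$.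
\end{lemma}

\begin{proof}
The clopen sets $W$ for which both sequences are eventually constant form a subalgebra of $\mathrm{Clop}(Z)$ that contains $\mathcal S_\kappa$, so every clopen $W$ has this property. Let $\varphi(W)$ and $\psi(W)$ be the eventual values of $h_n^{-1}(W)$ and $h_n(W)$; they are clopen. For large $n$ we have $\psi(\varphi(W))=h_n(\varphi(W))=h_n(h_n^{-1}(W))=W$, and in the same way $\varphi(\psi(W))=W$.

Let $z\in Z$. For every clopen $W$, the points $h_n(z)$ lie eventually in $W$ if $z\in\varphi(W)$, and eventually outside $W$ if $z\notin\varphi(W)$. Let $h(z)$ be a cluster point of $(h_n(z))_n$, which exists by compactness. A clopen neighborhood of $h(z)$ contains $h_n(z)$ for infinitely many $n$, hence for all large $n$; so $h_n(z)\to h(z)$. Moreover $h^{-1}(W)=\varphi(W)$ for every clopen $W$, so $h$ is continuous. The same argument for $(h_n^{-1})$ gives a continuous $h'$ with $(h')^{-1}(W)=\psi(W)$. Then $(h\circ h')^{-1}(W)=\psi(\varphi(W))=W$ and $(h'\circ h)^{-1}(W)=W$ for all clopen $W$. As clopen sets separate points, $h\circ h'=h'\circ h=\mathrm{id}$.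
\end{proof}

To apply the lemma we need moves that leave a given set invariant. Say that a set $W$ \emph{decides} a set $R$ if $R\subseteq W$ or $R\cap W=\emptyset$. A bijection $g$ that is the identity off $R$ maps $R$ onto $R$, so
\begin{equation}\label{eq:decide}
g=\mathrm{id}\text{ off }R\ \text{ and }\ W\text{ decides }R\ \Longrightarrow\ g(W)=W .
\end{equation}
The difficulty is already visible for $\kappa=1$ at a single split point.

\begin{example}\label{ex:fail}
Fix $s\in S$. Adding $\epsilon_{k+1}$ interchanges the two halves of the sphere $\Sigma_k(s)$. Let $g_k$ be $\tau_{\epsilon_{k+1}}$ on $p^{-1}(\Sigma_k(s))$ and the identity elsewhere, and let $h_0=\mathrm{id}$, $h_{n+1}=g_{2n}\circ h_n$. The spheres are disjoint, so every point is moved at most once, and $(h_n)$ converges pointwise to a bijection $f$ of $X$. In $Y$ the same recipe gives a homeomorphism, since the diameters of the spheres tend to $0$. In $X$ it does not. Choose $z_k\in p^{-1}(\Sigma^0_k(s))$; then $z_k\to(s,0)$ by \eqref{eq:punct}. For odd $k$ we have $f(z_k)=z_k\to(s,0)$, while for even $k$ we have $f(z_k)\in p^{-1}(\Sigma^1_k(s))$, and these points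 converge to $(s,1)$. So $f$ is discontinuous at $(s,0)$, and no change of the values at the two points over $s$ repairs this.

In terms of Lemma~\ref{lem:limit}, the sets $h_n(X^i_s)$ change at every step. All other members of $\mathcal S$ are harmless: the preimage of a ball of level $l$ decides $p^{-1}(\Sigma_k(s))$ for $k\ge l$, and for $t\ne s$ the set $X^i_t$ does so as soon as $t\notin C_k(s)$, by \eqref{eq:parent}. The point $s$ lies in none of the balls $\Sigma_k(s)$, but it lies in all their parents $C_k(s)$.
\end{example}

The example suggests the rule that drives the proof. By \eqref{eq:parent} and \eqref{eq:decide}, a move supported over a ball $C_m(y)$ leaves $X^i_s$ invariant for every $s$ outside the parent $C_{m-1}(y)$, and these are usually uncountably many $s$ at once. Countably many points $s$ can be taken care of by a list, as in the metrizable case. All other $s\in S$ must lie in only finitely many of the parent balls. Suppose the centers of the balls come from a countable set $L$, and $U_0\supseteq U_1\supseteq\cdots\supseteq L$ are open sets with $S\cap\bigcap_nU_n\subseteq L$. If the $n$th parent ball is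 contained in $U_n$, then each $s\in S\setminus L$ lies in only finitely many of them. Definition~\ref{def:lambda} provides exactly such sets $U_n$.

\section{Back and forth over a $\lambda'$-set}\label{sec:if}

\begin{proposition}\label{prop:if}
If $S$ is an $H$-invariant $\lambda'$-set and $1\le\kappa\le\omega$, then $Z=X_S^\kappa$ is CDH.
\end{proposition}

Two points have to be added to the plan above. The set $L$ must be fixed before the construction starts, while the centers are coordinates of points such as $h_n(e)$, which depend on earlier moves; so all moves must preserve the set of points over $L$, and this is what the last clause of Lemma~\ref{lem:swap} is for. And Lemma~\ref{lem:limit} asks for the stabilization of $h_n(W)$ as well as of $h_n^{-1}(W)$, so not only the support $R_n$ of the $n$th move but also $h_n^{-1}(R_n)$ must lie over a small ball.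

\begin{proof}
The space $Z$ is separable by Proposition~\ref{prop:basic}(iii). Let $E,D\subseteq Z$ be countable dense sets. They are infinite, since $Z$ has no isolated points; fix enumerations of both in type $\omega$. Put
\[
L=\{p(z_i)+c: z\in E\cup D,\ i<\kappa,\ c\in H\},\qquad L^*=\{z\in Z:p(z_i)\in L\text{ for all }i<\kappa\}.
\]
Then $L$ is countable and $H$-invariant, and $E\cup D\subseteq L^*$. Since $S$ is a $\lambda'$-set, there are open sets $U_0\supseteq U_1\supseteq\cdots\supseteq L$ in $Y$ with $S\cap\bigcap_nU_n\subseteq L$. Let $(W_j)_{j\in\omega}$ list the countably many sets $\pi_i^{-1}(W)$, where $i<\kappa$ and $W$ is the preimage of a ball or $W=X^k_s$ with $s\in S\cap L$.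

We construct homeomorphisms $h_n,g_n$ of $Z$, clopen sets $R_n$, and increasing finite sets $E_n\subseteq E$, $D_n\subseteq D$, with $h_0=\mathrm{id}$ and $E_0=D_0=\emptyset$, such that for all $n$:
\begin{enumerate}
\item[(a)] $h_n(L^*)=L^*$, $h_n(E_n)=D_n$, and $h_{n+1}$ agrees with $h_n$ on $E_n$;
\item[(b)] $h_{n+1}=g_n\circ h_n$, and $g_n$ is the identity off $R_n$;
\item[(c)] for $j\le n$, both $W_j$ and $h_n(W_j)$ decide $R_n$;
\item[(d)] for every $i\le n$ with $i<\kappa$ there are $y,v\in L$ and $m\ge1$ such that $C_{m-1}(y)\cup C_{m-1}(v)\subseteq U_n$, $R_n\subseteq\pi_i^{-1}p^{-1}(C_m(y))$ and $h_n^{-1}(R_n)\subseteq\pi_i^{-1}p^{-1}(C_m(v))$.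
\end{enumerate}

\emph{Step $n$: the support.} If $n$ is even, let $e$ be the first element of $E\setminus E_n$ and $\zeta=h_n(e)$. If $n$ is odd, let $d$ be the first element of $D\setminus D_n$ and $\zeta=d$. In both cases $\zeta\notin D_n$, and both $\zeta$ and $\eta=h_n^{-1}(\zeta)$ lie in $L^*$, by (a). Each of the following finitely many sets is an open neighborhood of $\zeta$:
\begin{itemize}
\item $Z\setminus D_n$;
\item for $j\le n$, the one of $W_j$, $Z\setminus W_j$ that contains $\zeta$, and the one of $h_n(W_j)$, $Z\setminus h_n(W_j)$ that contains $\zeta$;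
\item for $i\le n$ with $i<\kappa$, the set $\pi_i^{-1}p^{-1}(C_m(y))\cap h_n\bigl(\pi_i^{-1}p^{-1}(C_m(v))\bigr)$, where $y=p(\zeta_i)$, $v=p(\eta_i)$, and $m\ge1$ is so large that $C_{m-1}(y)\cup C_{m-1}(v)\subseteq U_n$; such $m$ exists because $y,v\in L\subseteq U_n$.
\end{itemize}
Inside their intersection choose a neighborhood $R_n=\prod_{i<\kappa}P_i$ of $\zeta$ with all $P_i$ clopen and $P_i=X$ for all but finitely many $i$. Then (c) and (d) hold and $R_n\cap D_n=\emptyset$.

\emph{Step $n$: the move.} If $n$ is even, choose $d\in D\cap R_n$; then $d\notin D_n$. If $n$ is odd, choose $e\in E\cap h_n^{-1}(R_n)$; then $e\notin E_n$, because $h_n(E_n)=D_n$ misses $R_n$. In both cases $x=h_n(e)$ and $d$ lie in $R_n\cap L^*$. For $i<\kappa$ let $a_i$ be the involution given by Lemma~\ref{lem:swap} for $P_i$, $x_i$, $d_i$. Let $g_n(z)=(a_i(z_i))_{i<\kappa}$ for $z\in R_n$ and $g_n(z)=z$ for $z\notin R_n$. On $R_n$ this is a product of homeomorphisms of the factors $P_i$, and $R_n$ is clopen, so $g_n$ is a homeomorphism of $Z$ with $g_n=g_n^{-1}$ and $g_n(x)=d$. Each $a_i$ maps $p^{-1}(L)$ into itself: it interchanges $x_i$ and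 $d_i$, which lie over $L$, and it keeps every other point over the same coset of $H$, while $L+H=L$. Hence $g_n(L^*)\subseteq L^*$, with equality because $g_n$ is an involution. Put $h_{n+1}=g_n\circ h_n$, $E_{n+1}=E_n\cup\{e\}$, $D_{n+1}=D_n\cup\{d\}$. Since $g_n$ fixes $D_n$ pointwise and $h_{n+1}(e)=d$, condition (a) persists.

\emph{Convergence.} Let $W\in\mathcal S_\kappa$. We claim that for all large $n$ both $W$ and $h_n(W)$ decide $R_n$. If $W=W_j$, this is (c) for $n\ge j$. Otherwise $W=\pi_i^{-1}(X^k_s)$ with $s\in S\setminus L$. Then $s\notin\bigcap_nU_n$, so there is $n_0\ge i$ with $s\notin U_n$ for all $n\ge n_0$. For such $n$ let $y,v,m$ be as in (d). The point $s$ lies outside $C_{m-1}(y)$ and $C_{m-1}(v)$, so by \eqref{eq:parent} each of $C_m(y)$, $C_m(v)$ lies on one side of $s$. Therefore $W$ decides $R_n$ and $h_n^{-1}(R_n)$, and the latter means that $h_n(W)$ decides $R_n$.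

By the claim, (b) and \eqref{eq:decide}, for large $n$ we have $g_n(W)=W$ and $g_n(h_n(W))=h_n(W)$, that is, $h_{n+1}^{-1}(W)=h_n^{-1}(g_n^{-1}(W))=h_n^{-1}(W)$ and $h_{n+1}(W)=h_n(W)$. By Lemma~\ref{lem:limit}, $(h_n)$ converges pointwise to a homeomorphism $h$, and $h$ agrees with $h_n$ on $E_n$ by (a), so $h(E_n)=D_n$. The even steps give $\bigcup_nE_n=E$ and the odd steps give $\bigcup_nD_n=D$. Hence $h(E)=D$.
\end{proof}

For $\kappa=\omega$ the move $g_n$ may change infinitely many coordinates, and in coordinates with $P_i=X$ the change need not be small. This is harmless, because every member of $\mathcal S_\kappa$ depends on a single coordinate $i$, and (c), (d) control it from some step on.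

\section{Uncountable $\lambda'$-sets}\label{sec:lambda}

By Propositions~\ref{prop:basic} and~\ref{prop:if}, an $H$-invariant $\lambda'$-set $S$ of uncountable cardinality $\mu$ yields a compact space $X_S$ of weight $\mu$ with all powers $X_S^\kappa$, $1\le\kappa\le\omega$, CDH. So each part of Theorem~\ref{thm:exist} reduces to finding such a set. We use the countable form of Definition~\ref{def:lambda} in (a) and (b).

\begin{proof}[Proof of Theorem~\ref{thm:exist}(a)]
There are $\mathfrak c$ countable subsets of $Y$, so under CH they can be listed as $L_\alpha$, $\alpha<\omega_1$. We use the product measure on $Y$, which is translation invariant and gives measure $2^{-n}$ to balls of level $n$. Each $L_\alpha$ is contained in a null $G_\delta$ set $G_\alpha$: if $L_\alpha=\{l_k:k\in\omega\}$, take $G_\alpha=\bigcap_n\bigcup_kC_{n+k}(l_k)$, where the $n$th union has measure at most $2^{1-n}$; for $L_\alpha=\emptyset$ take $G_\alpha=\emptyset$. By recursion on $\alpha<\omega_1$ choose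
\[
t_\alpha\in Y\setminus\Bigl(\bigcup_{\beta\le\alpha}(G_\beta+H)\ \cup\ \bigcup_{\beta<\alpha}(t_\beta+H)\Bigr),
\]
which is possible since the set removed is a countable union of null sets. Let $S=\bigcup_{\alpha<\omega_1}(t_\alpha+H)$. This is a union of $\omega_1$ distinct cosets of $H$, so it is $H$-invariant and $|S|=\omega_1$. If $\alpha\ge\beta$, then $(t_\alpha+H)\cap G_\beta=\emptyset$, since $t_\alpha+c\in G_\beta$ would give $t_\alpha\in G_\beta+c$. Hence $G_\beta\cap S\subseteq\bigcup_{\alpha<\beta}(t_\alpha+H)$ is countable, and $S$ is a $\lambda'$-set.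
\end{proof}

In this proof CH serves to list all countable sets $L$ in advance. Without CH we use $\omega_1$ many $G_\delta$ sets that increase and cover $Y$, so that every countable $L$ is caught by one of them. For $a,b\subseteq\omega$ write $a\subseteq^*b$ if $a\setminus b$ is finite. Hausdorff's theorem \cite{Haus} provides, in ZFC, sets $a_\alpha,b_\alpha\subseteq\omega$, $\alpha<\omega_1$, such that $a_\alpha\subseteq^*a_\beta\subseteq^*b_\beta\subseteq^*b_\alpha$ for $\alpha<\beta$, and no $c\subseteq\omega$ satisfies $a_\alpha\subseteq^*c\subseteq^*b_\alpha$ for all $\alpha$.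

\begin{proof}[Proof of Theorem~\ref{thm:exist}(b)]
Identify subsets of $\omega$ with their characteristic functions; then $a+H$ is the set of finite modifications of $a$. Put $S=\bigcup_{\alpha<\omega_1}(a_\alpha+H)$, an $H$-invariant set with $|S|\le\omega_1$, and $F_\alpha=\{c:a_\alpha\subseteq^*c\subseteq^*b_\alpha\}$. Each $F_\alpha$ is the union over $n$ of the closed sets $\{c: a_\alpha(k)\le c(k)\le b_\alpha(k)\text{ for all }k\ge n\}$, so $Y\setminus F_\alpha$ is a $G_\delta$ set. The sets $F_\alpha$ decrease, have empty intersection, and satisfy $a_\beta+H\subseteq F_\alpha$ for $\beta\ge\alpha$.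

Let $L\subseteq Y$ be countable. Each $l\in L$ misses some $F_{\alpha_l}$, and the ordinals $\alpha_l$ have an upper bound $\alpha<\omega_1$; then $L\cap F_\alpha=\emptyset$. So $G=Y\setminus F_\alpha$ contains $L$, and $G\cap S\subseteq\bigcup_{\beta<\alpha}(a_\beta+H)$ is countable. Thus $S$ is a $\lambda'$-set. Finally, $S$ is uncountable, because it meets every $F_\alpha$ (in $a_\alpha$), which no countable set does.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:exist}(c)]
First, $H$-invariance costs nothing. Let $S$ be a $\lambda'$-set and $L$ countable. For $c\in H$ choose a $G_\delta$ set $G_c\supseteq L+c$ with $G_c\cap S$ countable. Then $G=\bigcap_{c\in H}(G_c+c)$ is a $G_\delta$ set that contains $L$, and $G\cap(S+H)\subseteq\bigcup_{c\in H}\bigl((G_c\cap S)+c\bigr)$ is countable. So $S+H$ is an $H$-invariant $\lambda'$-set, and $|S+H|=|S|$ if $S$ is uncountable. This proves the second assertion.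

Since $\mathfrak b\le\mathfrak c=|Y|$, the first assertion follows once we show that every $S\subseteq Y$ with $|S|<\mathfrak b$ is a $\lambda'$-set. For $L=\emptyset$ take $G=\emptyset$. Otherwise write $L=\{l_k:k\in\omega\}$, with repetitions allowed. For $t\in S\setminus L$ let $f_t(k)=\Delta(t,l_k)+1$, so that $t\notin C_j(l_k)$ for all $j\ge f_t(k)$. Choose $g\colon\omega\to\omega$ such that for each $t$ we have $f_t(k)\le g(k)$ for all but finitely many $k$, and put $U_n=\bigcup_kC_{\max(g(k),n)}(l_k)$, an open set containing $L$. Let $t\in S\setminus L$ and $f_t(k)\le g(k)$ for $k\ge k_0$. If $n\ge f_t(k)$ for all $k<k_0$, then $\max(g(k),n)\ge f_t(k)$ for every $k$, so $t\notin U_n$. Hence $G=\bigcap_nU_n$ satisfies $L\subseteq G$ and $G\cap S\subseteq L$.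
\end{proof}

\section{The $\lambda'$ condition is necessary}\label{sec:onlyif}

Let $S$ be $H$-invariant, $1\le\kappa\le\omega$, $X=X_S$ and $Z=X^\kappa$. The difficulty is that a homeomorphism of $Z$ need not be related to $p$ or to the coordinates at all; Lemma~\ref{lem:swap} even moves split points to unsplit ones. The remedy is that, apart from countably many exceptions, every homeomorphism must respect the splitting.

For countable $S_0\subseteq S$ write $z\sim_{S_0}z'$ if for every $i<\kappa$ either $z_i=z'_i$ or $p(z_i)=p(z'_i)\in S\setminus S_0$. Let $N(S_0)$ be the set of points of $Z$ that have some coordinate over $S\setminus S_0$. These are exactly the points whose $\sim_{S_0}$-class has more than one element.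

\begin{lemma}\label{lem:factor}
Let $h$ be a homeomorphism of $Z$ and let $T\subseteq S$ be countable. There is a countable $S_0$ with $T\subseteq S_0\subseteq S$ such that $z\sim_{S_0}z'$ if and only if $h(z)\sim_{S_0}h(z')$. In particular $h(N(S_0))=N(S_0)$.
\end{lemma}

\begin{proof}
For countable $S_0\subseteq S$ let $\mathcal A(S_0)$ be the countable subalgebra of $\mathrm{Clop}(Z)$ generated by the sets $\pi_i^{-1}(W)$, where $i<\kappa$ and $W$ is the preimage of a ball or $W=X^k_s$ with $s\in S_0$. Two points $x,x'\in X$ lie in the same preimages of balls if and only if $p(x)=p(x')$. If in addition $x\ne x'$, they are the two points over some $t\in S$, and by \eqref{eq:both} they are separated by some $X^k_s$ with $s\in S_0$ if and only if $t\in S_0$. Hence $z\sim_{S_0}z'$ if and only if $z$ and $z'$ lie in the same members of $\mathcal A(S_0)$, and it suffices to find $S_0\supseteq T$ such that $h$ and $h^{-1}$ map members of $\mathcal A(S_0)$ to members of $\mathcal A(S_0)$.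

Since $\mathcal S_\kappa$ generates $\mathrm{Clop}(Z)$, every clopen set lies in $\mathcal A(F)$ for some finite $F\subseteq S$. Let $T_0=T$. Given a countable $T_n$, choose for each $W\in\mathcal A(T_n)$ a finite $F_W\subseteq S$ with $h(W),h^{-1}(W)\in\mathcal A(F_W)$, and let $T_{n+1}$ be the union of $T_n$ and all $F_W$. Then $S_0=\bigcup_nT_n$ is countable, and $\mathcal A(S_0)=\bigcup_n\mathcal A(T_n)$ is closed under $h$ and $h^{-1}$.
\end{proof}

Since $\lambda'$-sets are meager, there are two things to prove: that a meager $S$ with $Z$ CDH is a $\lambda'$-set, and that $Z$ is not CDH when $S$ is nonmeager. We use the Baire category theorem in the form that no ball of $Y$ is meager. To pass from $Z$ to $X$, fix $x_*\in X$ and put $\widehat x=(x,x_*,x_*,\dots)\in Z$ for $x\in X$; the map $x\mapsto\widehat x$ is continuous and injective.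

\subsection*{The meager case}
The idea is to express Definition~\ref{def:lambda} as a property of countable dense subsets of $Z$ that is invariant under homeomorphisms. Meagerness gives one dense set with the property, and CDH spreads it to all.

\begin{proposition}\label{prop:meager}
If $S$ is meager and $Z$ is CDH, then $S$ is a $\lambda'$-set.
\end{proposition}

\begin{proof}
Call a countable dense set $D\subseteq Z$ \emph{shielded} if there are a countable $T\subseteq S$ and a $G_\delta$ set $G\subseteq Z$ with $D\subseteq G$ and $G\cap N(T)=\emptyset$.

\emph{Homeomorphic images of shielded sets are shielded.} Given $D,G,T$ and a homeomorphism $h$, take $S_0\supseteq T$ from Lemma~\ref{lem:factor}. Then $N(S_0)\subseteq N(T)$ misses $G$, so $N(S_0)=h(N(S_0))$ misses the $G_\delta$ set $h(G)\supseteq h(D)$.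

\emph{Some set is shielded.} Let $S\subseteq\bigcup_nM_n$ with $M_n$ closed and nowhere dense, and let $G=\bigcap_{i<\kappa}\bigcap_n\pi_i^{-1}p^{-1}(Y\setminus M_n)$, a $G_\delta$ set that misses $N(\emptyset)$. Every ball contains a point outside $\bigcup_nM_n$, so $G$ meets every ball box. One point of $G$ from each ball box gives a shielded set. As $Z$ is CDH, every countable dense subset of $Z$ is shielded.

\emph{Back to $Y$.} Let $L\subseteq Y$ be countable. Then $p^{-1}(L)$ is countable, so there is a countable dense $E\subseteq Z$ that contains $\widehat x$ for all $x\in p^{-1}(L)$. Let $G,T$ witness that $E$ is shielded. The set $G_1=\{x\in X:\widehat x\in G\}$ is a $G_\delta$, say $G_1=\bigcap_kO_k$ with $O_k$ open in $X$; it contains $p^{-1}(L)$ and has no point over $S\setminus T$. Since $p$ is closed, $U_k=Y\setminus p(X\setminus O_k)=\{y:p^{-1}(y)\subseteq O_k\}$ is open, and $L\subseteq U_k$. If $s\in S\cap\bigcap_kU_k$, then $p^{-1}(s)\subseteq G_1$, so $s\in T$. Thus $\bigcap_kU_k$ is a $G_\delta$ set that contains $L$ and meets $S$ in a countable set.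
\end{proof}

\subsection*{The nonmeager case}
Here we compare a dense set $D$ that contains many pairs $\widehat{(s,0)},\widehat{(s,1)}$ with a dense set $E$ whose points are far apart in every coordinate. If $h(D)=E$, a category argument shows that on a set $T$ dense in some ball, one coordinate of $h$ induces a map $u$ that preserves $\chi$ up to a constant. But $h$ pulls the two points over some $s$ apart, so $u$ sends the two sides of $s$, near $s$, into small neighborhoods of two distinct points, between which $\chi$ is constant. This is impossible, because $\chi$ is not constant between the two sides of $s$. Indeed, by Lemma~\ref{lem:chi} (with $x=s$, $x'=t$, $y=y'=t'$),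
\begin{equation}\label{eq:farther}
\Delta(s,t)\ge\Delta(s,t')+2\ \Longrightarrow\ \chi(t,t')=\chi(s,t'):
\end{equation}
the color of the pair is the side of the point that is farther from $s$.

\begin{proposition}\label{prop:nonmeager}
If $S$ is nonmeager, then $Z$ is not CDH.
\end{proposition}

\begin{proof}
Fix $s_0\in S$. By $H$-invariance, $S_1=s_0+H$ is a countable subset of $S$ that is dense in $Y$. Let $D\subseteq Z$ be a countable dense set containing $\widehat{(s,0)}$ and $\widehat{(s,1)}$ for all $s\in S_1$. Let $E=\{z^n:n\in\omega\}$, where $z^n$ is chosen recursively in the $n$th ball box with $p(z^n_i)\ne p(z^l_i)$ for all $l<n$ and all $i<\kappa$; this is possible coordinate by coordinate, because balls are infinite. So $E$ is dense, and distinct points of $E$ have distinct $p$-values in every coordinate. Suppose that $h(D)=E$ for a homeomorphism $h$. Take $S_0$ from Lemma~\ref{lem:factor} with $T=\emptyset$, and let $\varphi_k\colon X\to X$, $\varphi_k(x)=\pi_k(h(\widehat x))$, a continuous map.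

\emph{Uniformization.} Let $t\in S\setminus S_0$. The points $\widehat{(t,0)}$ and $\widehat{(t,1)}$ are distinct and $\sim_{S_0}$-equivalent, so the same holds for their images under $h$. In a coordinate $k$ where the images differ, they are the two points over some $u(t)\in S$; so there is $r\in\{0,1\}$ with
\[
\varphi_k((t,j))=(u(t),r+j)\qquad(j=0,1).
\]
Since $X^{r+j}_{u(t)}$ is a neighborhood of $(u(t),r+j)$, Proposition~\ref{prop:basic}(ii) gives $N$ with
\begin{equation}\label{eq:cont}
\varphi_k\bigl(p^{-1}(C_N(t))\cap X^j_t\bigr)\subseteq X^{r+j}_{u(t)}\qquad(j=0,1).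
\end{equation}
Assign to each $t$ one such triple $(k,r,N)$. There are countably many triples and $S\setminus S_0$ is nonmeager, so for some triple $(k,r,N)$, fixed from now on, the set $T$ of all $t$ with this triple is not nowhere dense. Thus $T$ is dense in some ball $C$, and after shrinking $C$ we may assume that its level is at least $N$.

\emph{Claim: if $t,t'\in T\cap C$ are distinct, then $u(t)\ne u(t')$ and $\chi(u(t),u(t'))=\chi(t,t')+r$.} Let $j=\chi(t,t')$. Since $t'\in C\subseteq C_N(t)$, both points over $t'$ lie in $p^{-1}(C_N(t))\cap X^j_t$. By \eqref{eq:cont}, their images under $\varphi_k$, which are the two points over $u(t')$, both lie in $X^{r+j}_{u(t)}$. By \eqref{eq:both}, $u(t')\ne u(t)$ and $\chi(u(t),u(t'))=r+j$.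

\emph{The contradiction.} Pick $s\in S_1\cap C$. The points $h(\widehat{(s,0)})$ and $h(\widehat{(s,1)})$ are distinct elements of $E$, so $v=p(\varphi_k((s,0)))$ and $w=p(\varphi_k((s,1)))$ are distinct. Let $n=\Delta(v,w)+2$. By continuity there is $M$ with $C_M(s)\subseteq C$ and
\[
\varphi_k\bigl(p^{-1}(C_M(s))\cap X^0_s\bigr)\subseteq p^{-1}(C_n(v)),\qquad
\varphi_k\bigl(p^{-1}(C_M(s))\cap X^1_s\bigr)\subseteq p^{-1}(C_n(w)).
\]
Let $t_0\in T\cap C_M(s)\cap A^0_s$ and $t_1\in T\cap C_M(s)\cap A^1_s$ be arbitrary. Then $u(t_0)=p(\varphi_k((t_0,0)))\in C_n(v)$ and $u(t_1)=p(\varphi_k((t_1,0)))\in C_n(w)$, so $\chi(u(t_0),u(t_1))=\chi(v,w)$ by Lemma~\ref{lem:chi}. By the claim, $\chi(t_0,t_1)=\chi(v,w)+r$ does not depend on the choice of $t_0$ and $t_1$.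

For $m\ge M$ and $i\in\{0,1\}$ the ball $\Sigma^i_m(s)$ is contained in $C_M(s)\subseteq C$, so it meets $T$. If we choose $t_0\in T\cap\Sigma^0_{M+2}(s)$ and $t_1\in T\cap\Sigma^1_M(s)$, then \eqref{eq:farther} gives $\chi(t_0,t_1)=\chi(s,t_1)=1$. If we choose $t_0\in T\cap\Sigma^0_M(s)$ and $t_1\in T\cap\Sigma^1_{M+2}(s)$, then it gives $\chi(t_0,t_1)=\chi(s,t_0)=0$. This is a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The first statement is contained in Proposition~\ref{prop:basic}. If $S$ is a $\lambda'$-set, then $X_S^\kappa$ is CDH by Proposition~\ref{prop:if}. If $X_S^\kappa$ is CDH, then $S$ is meager by Proposition~\ref{prop:nonmeager}, and hence a $\lambda'$-set by Proposition~\ref{prop:meager}.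
\end{proof}

\begin{thebibliography}{9}

\bibitem{AvM}
A. V. Arhangel'skii and J. van Mill,
\texttt{https://staff.fnwi.uva.nl/\allowbreak j.vanmill/\allowbreak papers/\allowbreak papers2014/\allowbreak ArhangMillRecentProgressIII.pdf}.

\bibitem{Haus}
Hausdorff, \emph{Summen von $\aleph_1$ Mengen}, Fund. Math. 26 (1936).

\end{thebibliography}
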